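
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{Continuous Polish models of Borel semiflows:\\ a counterexample and a characterization}


\begin{abstract}
If a semiflow $T_t$ is jointly continuous for some Hausdorff topology, then two points whose forward orbits agree at all positive times must coincide. It was conjectured that for a measure-preserving aperiodic Borel semiflow by surjections this necessary condition (``no IDIs'') is also sufficient for the existence of a Polish topology, with the given Borel sets, making the action jointly continuous. We disprove the conjecture: the semiflow that shifts Poisson point configurations on $(0,\infty)$ to the left and erases the points that cross $0$ has no IDIs, but it is not jointly continuous for any completely metrizable topology, even after restriction to a conull forward-invariant Borel set. We also show that having no IDIs is equivalent to the existence of a compatible \emph{separable metrizable} topology with jointly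 continuous action. Only completeness can fail, and it is restored by adding points that enter the space instantly.
\end{abstract}

\section{The question and the results}

Write $\mathbb R^+=[0,\infty)$. A topological space is \emph{Polish} if it is separable and completely metrizable. A \emph{standard Borel space} is a set with a $\sigma$-algebra that is the Borel $\sigma$-algebra of some Polish topology; every Borel subset of a Polish space, with the relative $\sigma$-algebra, is standard Borel \cite[Thm.~13.1]{Kechris}. A \emph{semiflow} on a set $X$ is a family of maps $T_t:X\to X$, $t\in\mathbb R^+$, with $T_0=\mathrm{id}$ and $T_{s+t}=T_s\circ T_t$. It is \emph{jointly Borel} (\emph{jointly continuous}) if $(x,t)\mapsto T_t(x)$ is Borel (continuous) on $X\times\mathbb R^+$.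

Following \cite{Source}, a \emph{Borel semiflow} $(X,\mathcal B(X),\mu,T_t)$ consists of an uncountable Polish space $X$ with its Borel $\sigma$-algebra $\mathcal B(X)$, a probability measure $\mu$ on it, and a jointly Borel semiflow by surjective maps $T_t$ that preserve $\mu$ and are \emph{aperiodic}: $T_t(x)\ne x$ for all $x\in X$ and $t>0$. The maps need not be injective, so orbits may merge. The relation
\[
\mathrm{IDI}=\{(x,y)\in X\times X:\ T_t(x)=T_t(y)\ \text{for all } t>0\}
\]
records the most abrupt way of merging: $x$ and $y$ may be different now but are equal at every later time. It contains the diagonal $\Delta$, and $T_t$ \emph{has no IDIs} if $\mathrm{IDI}=\Delta$.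

The following question is called Q3 in \cite{Source}.

\begin{quote}
\textbf{Q3.} Given a Borel semiflow $(X,T_t)$, can one choose a Polish topology on $X$ with the same Borel sets as the original one such that the action is jointly continuous?
\end{quote}

It is known that the answer is no if $\mathrm{IDI}\ne\Delta$. Indeed, if the action is continuous for a Hausdorff topology and $T_tx=T_ty$ for all $t>0$, then $x=\lim_{t\downarrow0}T_tx=\lim_{t\downarrow0}T_ty=y$. The conjecture in \cite{Source} is that this obvious obstruction is the only one:

\begin{quote}
\textbf{Conjecture.} If $T_t$ has no IDIs, then Q3 has an affirmative answer.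
\end{quote}

There is a good reason to expect this. With no IDIs, a point $x$ is determined by its path $(T_tx)_{t>0}$, so one can try to topologize $X$ by comparing paths on average over time. The shift acts continuously on a space of paths, however irregular the individual paths are. This idea does give a topology with the right Borel sets and a jointly continuous action (Theorem~\ref{thm:char}), and it gives a Polish one when all $T_t$ are bijective (Theorem~\ref{thm:crit}). In general, however, this topology on $X$ is not Polish, and for some semiflows no other choice of topology on $X$ helps.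

\begin{theorem}\label{thm:main}
There is a Borel semiflow $(X,\mathcal B(X),\mu,T_t)$ with $\mathrm{IDI}=\Delta$ such that no completely metrizable topology on $X$, whatever its Borel sets, makes $(x,t)\mapsto T_t(x)$ jointly continuous. In particular the conjecture is false.
\end{theorem}

In the example, a point of $X$ is a discrete set of marks on $(0,\infty)$ that does not accumulate at $0$. Time moves the marks to the left and erases those that reach $0$. A mark very close to $0$ is about to be erased, so continuity forces the configurations with and without it to be close. One can therefore add such marks again and again along a Cauchy sequence. A limit would have to contain infinitely many marks near $0$, and there is no such point in $X$.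

One might hope to repair this by discarding a null set. This does not help.

\begin{theorem}\label{thm:null}
For the Borel semiflow of Theorem~\ref{thm:main} constructed in Section~\ref{sec:poisson}, let $X_0\subset X$ be a Borel set with $\mu(X_0)=1$ and $T_tX_0\subset X_0$ for all $t\ge0$. Then no completely metrizable topology on $X_0$ makes the restricted action jointly continuous.
\end{theorem}

The next theorem says exactly what the absence of IDIs gives.

\begin{theorem}\label{thm:char}
Let $T_t$ be a jointly Borel semiflow on a standard Borel space $X$ (surjectivity, aperiodicity and an invariant measure are not assumed). The following are equivalent.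
\begin{enumerate}
\item[(1)] $\mathrm{IDI}=\Delta$.
\item[(2)] There is a separable metrizable topology on $X$ with Borel sets $\mathcal B(X)$ for which the action is jointly continuous.
\item[(3)] There are a Polish space $\widehat X$, a jointly continuous semiflow $S_t$ on $\widehat X$, and a Borel isomorphism $\iota$ of $X$ onto a Borel set $\iota(X)\subset\widehat X$ with $\iota\circ T_t=S_t\circ\iota$ for all $t\ge 0$, such that $S_t\widehat X\subset\iota(X)$ for all $t>0$.
\end{enumerate}
\end{theorem}

The points of $\widehat X\setminus\iota(X)$ thus enter $\iota(X)$ instantly. In our construction they correspond to paths in $X$ that are defined at all positive times but have no position at time $0$.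

\begin{definition}
An \emph{entrance path} is a map $\gamma:(0,\infty)\to X$ with $T_t\gamma(s)=\gamma(s+t)$ for all $s>0$, $t\ge0$. It \emph{has an initial point} $x\in X$ if $\gamma(s)=T_sx$ for all $s>0$.
\end{definition}

\begin{theorem}\label{thm:crit}
Let $T_t$ be a jointly Borel semiflow on a standard Borel space $X$. If $\mathrm{IDI}=\Delta$ and every entrance path has an initial point, then there is a Polish topology on $X$ with Borel sets $\mathcal B(X)$ for which the action is jointly continuous. In particular Q3 has an affirmative answer for every Borel semiflow with these two properties. Both properties hold if all $T_t$ are bijective.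
\end{theorem}

The criterion is not necessary (Proposition~\ref{prop:tree}). Sections~\ref{sec:poisson}--\ref{sec:null} contain the counterexample, Section~\ref{sec:char} proves Theorem~\ref{thm:char}, and Section~\ref{sec:crit} treats Theorem~\ref{thm:crit}. Sections~\ref{sec:char} and~\ref{sec:crit} do not depend on the earlier ones, except that Example~\ref{ex:poisson} returns to the counterexample.

\section{The Poisson semiflow}\label{sec:poisson}

Let $X$ be the set of sequences $p=(p_n)_{n\ge1}$ of reals with
\[
0<p_1<p_2<\cdots,\qquad p_n\to\infty,
\]
whose gap sequence $g_n=p_{n+1}-p_n$, $n\ge1$, is \emph{not} eventually periodic. The gap sequence is eventually periodic if and only if, for some $m,N\ge1$, one has $g_{n+m}=g_n$ for all $n\ge N$. For fixed $m,N$ this is a closed condition, and the displayed conditions are Borel, so $X$ is a Borel subset of $\mathbb R^{\mathbb N}$. It is nonempty (take $p_n=1+\frac12+\dots+\frac1n$, whose gaps are pairwise distinct) and closed under adding a positive constant to all $p_n$, so it is uncountable. Hence $X$ is an uncountable standard Borel space, and we fix a Polish topology that generates its Borel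 sets.

We identify $p$ with the set $F=\{p_n:n\ge1\}\subset(0,\infty)$. The set $F$ is infinite, but $F\cap(0,r]$ is finite for every $r$. In particular,
\begin{equation}\label{eq:noacc}
\text{no } F\in X \text{ accumulates at } 0 .
\end{equation}
Define
\[
T_t(F)=(F-t)\cap(0,\infty),\qquad t\ge0 .
\]

\begin{proposition}\label{prop:hyp}
Let $\mu$ be the law of the rate-one Poisson process on $(0,\infty)$. Then $(X,\mathcal B(X),\mu,T_t)$ is a Borel semiflow with no IDIs.
\end{proposition}

\begin{proof}
\emph{Semiflow.} The gap sequence of $T_tF$ is a tail of that of $F$, so $T_tF\in X$. Clearly $T_0=\mathrm{id}$, and $T_sT_tF=((F-t)-s)\cap(0,\infty)=T_{s+t}F$.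

\emph{Jointly Borel.} Put $p_0=0$. The Borel sets $\{(p,t):p_k\le t<p_{k+1}\}$, $k\ge0$, partition $X\times\mathbb R^+$, and on the $k$-th one $T_t(p)=(p_{k+n}-t)_{n\ge1}$, which is continuous for the topology of $\mathbb R^{\mathbb N}$.

\emph{Surjective.} If $F\in X$, then $F+t$ has the same gaps, so $F+t\in X$, and $T_t(F+t)=F$.

\emph{Aperiodic.} Let $T_tF=F$ with $t>0$, and let $k=\#(F\cap(0,t])$. Then $p_{k+n}-t=p_n$ for all $n\ge1$. Since $t>0$, we have $k\ge1$, and subtracting consecutive equations gives $g_{k+n}=g_n$ for all $n$. This is excluded by the definition of $X$; it is the only use of the condition on the gaps.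

\emph{No IDIs.} If $T_tF=T_tF'$ for all $t>0$, then $F\cap(t,\infty)=F'\cap(t,\infty)$ for all $t>0$, so $F=F'$.

\emph{Measure.} By definition $\mu$ is the law of $p_n=e_1+\dots+e_n$ with $e_1,e_2,\dots$ independent and exponentially distributed with mean $1$. Almost surely $p_n\to\infty$ and the gaps $g_n=e_{n+1}$ are pairwise distinct, so $\mu(X)=1$. It is a textbook fact that $\mu$ is also characterized by its counts: for disjoint intervals $(a_i,b_i]\subset(0,\infty)$, the numbers $\#(F\cap(a_i,b_i])$ are independent Poisson variables with means $b_i-a_i$. (The joint laws of the counts determine $\mu$, because $\{p_n\le r\}=\{\#(F\cap(0,r])\ge n\}$.) Since $\#(T_tF\cap(a,b])=\#(F\cap(a+t,b+t])$, the counts have the same joint laws under the image of $\mu$ by $T_t$ as under $\mu$. So this image equals $\mu$.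
\end{proof}

\section{Completeness forces accumulation at zero}\label{sec:main}

For $F\in X$ and $\delta>0$ put
\[
F^{\delta}=(F+\delta)\cup\{\delta\}.
\]
In words, move $F$ to the right by $\delta$ and place a new mark at $\delta$. As a sequence, $F^\delta=(\delta,\delta+p_1,\delta+p_2,\dots)$. Its gap sequence is that of $F$ preceded by the term $p_1$, so $F^\delta\in X$. The two properties we need can be read off from the definitions:
\begin{equation}\label{eq:ins}
T_\delta F^\delta=F,\qquad T_{\delta'-\delta}F^{\delta'}=F^{\delta}\quad(0<\delta\le\delta').
\end{equation}
For $\delta'=1$ the second identity says that $F^\delta$, for decreasing $\delta$, lies on the orbit of $F^1$ and reaches $F$ at time $1$. Hence in every topology that makes the orbits continuous,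
\[
F^\delta=T_{1-\delta}F^1\longrightarrow T_1F^1=F\qquad(\delta\downarrow0).
\]
So a mark just to the right of $0$ is nearly invisible to every such topology. If one such mark can be added at almost no cost, then so can infinitely many, and completeness will provide a limit that contains all of them.

Here is what the limit has to be in a concrete case. Start with $x_0\in X$ and let $x_{m+1}=x_m^{\delta_m}$ with $\delta_m=2^{-m-1}$. Then
\[
x_1=(x_0+\tfrac12)\cup\{\tfrac12\},\qquad
x_2=(x_0+\tfrac34)\cup\{\tfrac34,\tfrac14\},\qquad
x_3=(x_0+\tfrac78)\cup\{\tfrac78,\tfrac38,\tfrac18\},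
\]
and in general $x_m=(x_0+1-2^{-m})\cup\{2^{-n}-2^{-m}:0\le n<m\}$. If the $x_m$ converge to a point $x\in X$, one expects from $T_{2^{-n}-2^{-m}}x_m=x_n$ that $T_{2^{-n}}x=x_n$ for all $n$, and this would mean
\[
x=(x_0+1)\cup\{1,\tfrac12,\tfrac14,\tfrac18,\dots\}.
\]
This set accumulates at $0$, so it is not in $X$. For the particular choice $\delta_m=2^{-m-1}$ there is no reason why $(x_m)$ should be Cauchy for a given metric. In the proof the $\delta_m$ are chosen after the metric, so that it is.

To cover Theorem~\ref{thm:null} as well, we state the argument for an invariant subset $Z$ in which insertion is possible only at some points and only for some $\delta$.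

\begin{proposition}\label{prop:core}
Let $Z\subset X$ satisfy $T_tZ\subset Z$ for all $t\ge0$. Suppose there is a nonempty set $G\subset Z$ such that for every $x\in G$ there are arbitrarily small $\delta>0$ with $x^\delta\in G$. Then no completely metrizable topology on $Z$ makes the action of $T_t$ on $Z$ jointly continuous.
\end{proposition}

\begin{proof}
Suppose that $d$ is a complete metric on $Z$ for whose topology the action is jointly continuous.

\emph{Insertion is cheap.} Let $x\in G$, and choose $\delta'>0$ with $x^{\delta'}\in G\subset Z$. For $0<\delta\le\delta'$, by \eqref{eq:ins}, $x^\delta=T_{\delta'-\delta}x^{\delta'}\in Z$, and by continuity of the orbit of $x^{\delta'}$ at time $\delta'$,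
\[
x^\delta=T_{\delta'-\delta}x^{\delta'}\longrightarrow T_{\delta'}x^{\delta'}=x\qquad(\delta\downarrow0).
\]
By hypothesis there are arbitrarily small $\delta$ with $x^\delta\in G$. So for every $\varepsilon>0$ there is $\delta\in(0,\varepsilon]$ with $x^\delta\in G$ and $d(x^\delta,x)<\varepsilon$.

\emph{Inserting infinitely often.} Pick $x_0\in G$ and inductively $\delta_n\in(0,2^{-n}]$ such that
\[
x_{n+1}:=x_n^{\delta_n}\in G,\qquad d(x_{n+1},x_n)<2^{-n}.
\]
The sequence $(x_n)$ is Cauchy, so $x_n\to x$ for some $x\in Z$; this is where completeness is used. Put $r_n=\sum_{k\ge n}\delta_k$, so that $r_n$ decreases strictly to $0$. Since $T_{\delta_k}x_{k+1}=x_k$ for all $k$,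
\[
T_{r_n-r_m}x_m=T_{\delta_n+\dots+\delta_{m-1}}x_m=x_n\qquad(m>n).
\]
As $m\to\infty$ we have $x_m\to x$ and $r_n-r_m\to r_n$. Joint continuity at $(x,r_n)$ gives
\[
T_{r_n}x=x_n\qquad(n\ge0).
\]

\emph{The limit remembers every insertion.} By construction $\delta_n\in x_{n+1}=T_{r_{n+1}}x=(x-r_{n+1})\cap(0,\infty)$. Hence $r_n=\delta_n+r_{n+1}\in x$ for every $n\ge0$. So $x$ accumulates at $0$, contrary to \eqref{eq:noacc}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The Poisson semiflow is a Borel semiflow with no IDIs by Proposition~\ref{prop:hyp}. Apply Proposition~\ref{prop:core} with $Z=G=X$.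
\end{proof}

The non-existence part of this proof uses neither the measure $\mu$, nor any relation between the topology and $\mathcal B(X)$, nor separability.

\section{Discarding a null set}\label{sec:null}

Let now $X_0\subset X$ be a conull forward-invariant Borel set. The difficulty is that $x\in X_0$ does not imply $x^\delta\in X_0$: forward invariance controls only the future, while $x^\delta$ is a past of $x$. Some largeness of $X_0$ is needed. A single forward orbit $\{T_tF:t\ge0\}$ is forward invariant and, by aperiodicity, $t\mapsto T_tF$ is injective; the topology carried over from $[0,\infty)$ is Polish and makes the action on this orbit jointly continuous. What helps for a conull set is that a \emph{random} insertion preserves $\mu$.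

\begin{lemma}\label{lem:exp}
Let $\lambda$ be the exponential distribution with mean $1$ on $(0,\infty)$. The image of $\mu\times\lambda$ under $(x,\delta)\mapsto x^\delta$ is $\mu$.
\end{lemma}

\begin{proof}
Let $x=(e_1,e_1+e_2,\dots)$ with $e_1,e_2,\dots$ as in the definition of $\mu$, and let $\delta$ have law $\lambda$ and be independent of the $e_i$. Then $x^\delta=(\delta,\delta+e_1,\delta+e_1+e_2,\dots)$ is the sequence of partial sums of $\delta,e_1,e_2,\dots$, which are again independent and exponential with mean $1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:null}]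
We construct a set $G\subset X_0$ as in Proposition~\ref{prop:core}. It has to be closed under infinitely many successive insertions, so we iterate. Let $G_0=X_0$ and
\[
G_{n+1}=\{x\in G_n:\ x^\delta\in G_n\text{ for a.e.\ }\delta>0\},\qquad G=\bigcap_{n\ge0}G_n ,
\]
where ``a.e.'' refers to Lebesgue measure on $(0,\infty)$ or, equivalently, to $\lambda$.

The map $(x,\delta)\mapsto x^\delta=(\delta,\delta+p_1,\delta+p_2,\dots)$ is Borel. So if $G_n$ is Borel, then by Fubini's theorem $w_n(x)=\lambda\{\delta:x^\delta\notin G_n\}$ is a Borel function of $x$, and $G_{n+1}=\{x\in G_n:w_n(x)=0\}$ is Borel. If moreover $\mu(G_n)=1$, then Lemma~\ref{lem:exp} gives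
\[
\int w_n\,d\mu=(\mu\times\lambda)\{(x,\delta):x^\delta\notin G_n\}=\mu(X\setminus G_n)=0 ,
\]
so $w_n=0$ $\mu$-a.e.\ and $\mu(G_{n+1})=1$. By induction all $G_n$ are Borel and conull. Hence $\mu(G)=1$, and $G$ is nonempty.

Let $x\in G$. For each $n$ we have $x\in G_{n+1}$, so $x^\delta\in G_n$ for a.e.\ $\delta$. Therefore $x^\delta\in\bigcap_nG_n=G$ for a.e.\ $\delta>0$, in particular for arbitrarily small $\delta$. Proposition~\ref{prop:core} with $Z=X_0$ finishes the proof.
\end{proof}

\section{The space of entrance paths}\label{sec:char}

We now prove Theorem~\ref{thm:char}. We may assume $X\ne\emptyset$. Two implications are short.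

\smallskip
\noindent\emph{(3)$\Rightarrow$(2).} The set $\iota(X)$ is $S_t$-invariant, since $S_t\iota(x)=\iota(T_tx)$. Pull back its relative topology under $\iota$. This topology is separable and metrizable, its Borel sets are $\mathcal B(X)$ because $\iota$ is a Borel isomorphism, and the action is jointly continuous because $S_t$ is.

\smallskip
\noindent\emph{(2)$\Rightarrow$(1).} This is the argument given after Q3: let $t\downarrow0$ in $T_tx=T_ty$.

\smallskip
For (1)$\Rightarrow$(3), assume $\mathrm{IDI}=\Delta$ for the rest of this section. The assumption will be used only in the following form: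
\begin{equation}\label{eq:star}
\text{if }T_ux=T_uy\text{ for a.e.\ }u>0,\text{ then }x=y .
\end{equation}
Indeed, for every $t>0$ there is $u\in(0,t)$ with $T_ux=T_uy$. Applying $T_{t-u}$ gives $T_tx=T_ty$. So $(x,y)\in\mathrm{IDI}=\Delta$.

The plan is to send $x$ to its path $s\mapsto T_sx$, regarded as an element of a Polish space $L$ of measurable paths modulo null sets on which time shifts act continuously. By \eqref{eq:star} nothing is lost by ignoring null sets. We then need a \emph{closed} set $\widehat X\subset L$ whose elements are still governed by $T_t$. The conditions $f(s+t)=T_tf(s)$ for all real $t$ do not obviously define a closed set, since $T_t$ need not be continuous. We therefore make countably many maps $T_q$ continuous, impose the condition for these $q$ only, and recover the other $t$ afterward.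

\subsection{A topology for rational times}

Let $\mathbb Q_+=\mathbb Q\cap[0,\infty)$. We use two facts about Polish topologies. First, a countable family of Borel maps from a Polish space to second countable spaces can be made continuous by passing to a finer Polish topology with the same Borel sets \cite[Thm.~13.11 and Lemma~13.3]{Kechris}. Second, if $\tau_0\subset\tau_1\subset\cdots$ are Polish topologies with the same Borel sets, then the topology generated by $\bigcup_n\tau_n$ is Polish with the same Borel sets \cite[Lemma~13.3]{Kechris}.

\begin{lemma}\label{lem:tau}
There is a Polish topology $\tau$ on $X$ with Borel sets $\mathcal B(X)$ for which every $T_q$, $q\in\mathbb Q_+$, is continuous.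
\end{lemma}

\begin{proof}
Let $\tau_0$ be a Polish topology generating $\mathcal B(X)$. Given $\tau_n$, choose a Polish topology $\tau_{n+1}\supset\tau_n$ with the same Borel sets such that all $T_q:(X,\tau_{n+1})\to(X,\tau_n)$, $q\in\mathbb Q_+$, are continuous. Let $\tau$ be generated by $\bigcup_n\tau_n$. It is Polish with the same Borel sets, and $T_q^{-1}$ maps $\tau_n$-open sets to $\tau_{n+1}$-open sets, so $T_q$ is $\tau$-continuous.
\end{proof}

Fix $\tau$ and a complete metric $\rho\le1$ on $X$ inducing $\tau$.

\subsection{The space of measurable paths}

Let $L$ be the set of Borel maps $f:[0,\infty)\to X$, modulo equality almost everywhere, with the metric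
\[
D(f,g)=\int_0^\infty e^{-s}\rho(f(s),g(s))\,ds ,
\]
and let $(S_tf)(s)=f(s+t)$ for $t\ge0$.

\begin{lemma}\label{lem:L}
$(L,D)$ is a complete separable metric space, every $D$-convergent sequence has a subsequence converging a.e.\ to the same limit, and $S_t$ is a jointly continuous semiflow on $L$.
\end{lemma}

\begin{proof}
If $D(f_n,f)\to0$, then $\rho(f_n(\cdot),f(\cdot))\to0$ in $L^1(e^{-s}ds)$, hence a.e.\ along a subsequence.

\emph{Completeness.} Let $(f_n)$ be Cauchy. Passing to a subsequence, assume $\sum_nD(f_n,f_{n+1})<\infty$. Then $\sum_n\rho(f_n(s),f_{n+1}(s))<\infty$ for a.e.\ $s$, so $f_n(s)$ converges for a.e.\ $s$ by completeness of $\rho$. The limit $f$ (constant on the exceptional Borel null set) is Borel, and $D(f_n,f)\to0$ by dominated convergence.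

\emph{Separability.} Let $\{a_1,a_2,\dots\}$ be dense in $X$. Call $g:[0,\infty)\to X$ a \emph{step function} if it takes finitely many values, all among the $a_i$, each on a finite union of intervals $[a,b)$ with $a$ rational and $b$ rational or $b=\infty$. There are countably many step functions. To see that they are dense, let $f\in L$ and $\varepsilon>0$. Replacing $f(s)$ by the first $a_i$ with $\rho(f(s),a_i)<\varepsilon$ changes $f$ by at most $\varepsilon$ in $D$. Replacing the values $a_i$, $i>N$, by $a_1$ costs at most the $e^{-s}ds$-measure of a set that shrinks to $\emptyset$ as $N\to\infty$. The finitely many Borel level sets that remain can be approximated in $e^{-s}ds$-measure by the level sets of a step function.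

\emph{Continuity of $S$.} First,
\[
D(S_tf,S_tg)=e^t\int_t^\infty e^{-s}\rho(f(s),g(s))\,ds\le e^tD(f,g).
\]
For fixed $f$, the map $t\mapsto S_tf$ is continuous: if $g$ is a step function with $N$ jumps, then $S_{t'}g$ and $S_tg$ differ on a set of measure at most $N|t'-t|$, and for general $f$
\[
D(S_{t'}f,S_tf)\le(e^{t'}+e^t)D(f,g)+D(S_{t'}g,S_tg)
\]
with $g$ a step function close to $f$. Joint continuity follows from
\[
D(S_{t'}g,S_tf)\le e^{t'}D(g,f)+D(S_{t'}f,S_tf)\qquad(f,g\in L).\qedhere
\]
\end{proof}

Now let
\[
\widehat X=\{f\in L:\ S_qf=T_q\circ f\ \text{a.e., for all }q\in\mathbb Q_+\}.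
\]

\begin{lemma}\label{lem:Xhat}
$\widehat X$ is closed in $L$, hence Polish, and $S_t\widehat X\subset\widehat X$ for all $t\ge0$.
\end{lemma}

\begin{proof}
The map $f\mapsto T_q\circ f$ is continuous on $L$. To see this, let $f_n\to f$. Every subsequence has a further subsequence along which $f_n\to f$ a.e., hence $T_q\circ f_n\to T_q\circ f$ a.e.\ by $\tau$-continuity of $T_q$, hence $D(T_q\circ f_n,T_q\circ f)\to0$ by bounded convergence. Since $S_q$ is continuous too, $\widehat X$ is closed. If $f\in\widehat X$, then $S_qS_tf=S_tS_qf=S_t(T_q\circ f)=T_q\circ S_tf$ for all $q\in\mathbb Q_+$, so $S_tf\in\widehat X$.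
\end{proof}

\subsection{From rational to real times}

Let $f\in\widehat X$, let $t\ge 0$ be real, and let $q_j\in\mathbb Q_+$ with $q_j\to t$. We would like to let $j\to\infty$ in $f(s+q_j)=T_{q_j}f(s)$, but there is no reason why $T_{q_j}x\to T_tx$ in $\tau$. We therefore test against functions that are averaged along orbits: these vary continuously in time, and by \eqref{eq:star} they separate points.

\begin{lemma}\label{lem:real}
Let $f\in\widehat X$. For every real $t\ge0$, $f(s+t)=T_tf(s)$ for a.e.\ $s$.
\end{lemma}

\begin{proof}
Fix a Borel representative of $f$ and a Borel injection $\varphi:X\to[0,1]$. For rational $r>0$ let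
\[
\Psi_r(x)=\int_0^r\varphi(T_ux)\,du ,
\]
a Borel function by Fubini's theorem. If $\Psi_r(x)=\Psi_r(y)$ for all rational $r>0$, then $\int_0^r\varphi(T_ux)\,du=\int_0^r\varphi(T_uy)\,du$ for all real $r>0$ by continuity in $r$, so $\varphi(T_ux)=\varphi(T_uy)$ for a.e.\ $u$, and $x=y$ by injectivity of $\varphi$ and \eqref{eq:star}.

Fix $r$, let $k=\Psi_r\circ f$, and let $q_j\in\mathbb Q_+$ with $q_j\to t$. For a.e.\ $s$ we have, for all $j$,
\[
k(s+q_j)=\Psi_r(T_{q_j}f(s))=\int_{q_j}^{q_j+r}\varphi(T_uf(s))\,du ,
\]
and as $j\to\infty$ the right side converges to $\int_t^{t+r}\varphi(T_uf(s))\,du=\Psi_r(T_tf(s))$. On the other hand $k$ is bounded and measurable, so $k(\cdot+q_j)\to k(\cdot+t)$ in $L^1_{\mathrm{loc}}$, hence a.e.\ along a subsequence. Therefore $\Psi_r(f(s+t))=\Psi_r(T_tf(s))$ for a.e.\ $s$. Off a null set this holds for all rational $r>0$ at once, and then $f(s+t)=T_tf(s)$.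
\end{proof}

The exceptional null set of $s$ still depends on $t$. The next lemma removes it and identifies $\widehat X$. We regard an entrance path as a map on $[0,\infty)$ modulo null sets by giving it an arbitrary value at $0$.

\begin{lemma}\label{lem:entrance}
Every $f\in\widehat X$ agrees a.e.\ with exactly one entrance path $\gamma_f$. Conversely, every entrance path is Borel and its class belongs to $\widehat X$.
\end{lemma}

\begin{proof}
\emph{Uniqueness.} Let $\gamma,\gamma'$ be entrance paths that agree a.e. For every $u>0$ there is $s\in(0,u)$ with $\gamma(s)=\gamma'(s)$, and $\gamma(u)=T_{u-s}\gamma(s)=T_{u-s}\gamma'(s)=\gamma'(u)$.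

\emph{Existence.} Fix a Borel representative of $f\in\widehat X$. The set $\{(s,t):f(s+t)\ne T_tf(s)\}$ is Borel, and by Lemma~\ref{lem:real} its sections at fixed $t$ are null. By Fubini's theorem there is a set $A\subset(0,\infty)$ of full measure such that for $s\in A$, $f(s+t)=T_tf(s)$ for a.e.\ $t>0$. Let $s<s'$ be in $A$. For a.e.\ $t>0$,
\[
T_t\bigl(T_{s'-s}f(s)\bigr)=T_{t+s'-s}f(s)=f(s'+t)=T_tf(s'),
\]
where the second equality uses $s\in A$ and the third $s'\in A$. By \eqref{eq:star},
\begin{equation}\label{eq:onA}
T_{s'-s}f(s)=f(s')\qquad(s<s'\text{ in }A).
\end{equation}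
For $u>0$ put $\gamma_f(u)=T_{u-s}f(s)$ with any $s\in A$, $s<u$; such $s$ exist because $A$ has full measure. The choice does not matter: if $s<s'<u$ with $s,s'\in A$, then $T_{u-s}f(s)=T_{u-s'}T_{s'-s}f(s)=T_{u-s'}f(s')$ by \eqref{eq:onA}. Clearly $T_t\gamma_f(u)=T_{u+t-s}f(s)=\gamma_f(u+t)$, and $\gamma_f=f$ on $A$ by \eqref{eq:onA}.

\emph{Converse.} Let $\gamma$ be an entrance path. For each $n\ge1$, $\gamma(u)=T_{u-1/n}\gamma(1/n)$ for $u\ge1/n$, which is Borel in $u$ on $[1/n,\infty)$. So $\gamma$ is Borel. Its class lies in $\widehat X$ because $\gamma(s+q)=T_q\gamma(s)$ for all $s>0$ and $q\in\mathbb Q_+$.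
\end{proof}

\subsection{The embedding}

\begin{proof}[End of the proof of Theorem~\ref{thm:char}]
For $x\in X$ let $\iota(x)\in L$ be the class of $s\mapsto T_sx$. It belongs to $\widehat X$, since $T_{s+q}x=T_qT_sx$. Moreover $\iota(T_tx)=S_t\iota(x)$, and $\iota$ is injective by \eqref{eq:star}. It is Borel: since $L$ is separable, $\mathcal B(L)$ is generated by the functions $D(\cdot,g)$, $g\in L$, and
\[
x\mapsto D(\iota(x),g)=\int_0^\infty e^{-s}\rho(T_sx,g(s))\,ds
\]
is Borel by Fubini's theorem. By the Lusin--Souslin theorem \cite[Thm.~15.1]{Kechris}, an injective Borel map between standard Borel spaces has Borel image and is a Borel isomorphism onto it. So $\iota(X)$ is Borel in $\widehat X$ and $\iota:X\to\iota(X)$ is a Borel isomorphism.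

Finally let $f\in\widehat X$ and $t>0$. Then $S_tf$ is the class of $s\mapsto\gamma_f(s+t)=T_s\gamma_f(t)$, that is,
\[
S_tf=\iota(\gamma_f(t))\in\iota(X).
\]
Together with Lemmas~\ref{lem:L} and~\ref{lem:Xhat} this proves (3).
\end{proof}

\section{When no points are missing}\label{sec:crit}

\begin{proof}[Proof of Theorem~\ref{thm:crit}]
Let $\mathrm{IDI}=\Delta$ and let $\widehat X$, $S_t$, $\iota$ be as in Section~\ref{sec:char}. For $f\in\widehat X$ and $x\in X$ we have $f=\iota(x)$ if and only if the entrance paths $\gamma_f$ and $s\mapsto T_sx$ agree a.e., that is, everywhere, by the uniqueness in Lemma~\ref{lem:entrance}. Hence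
\begin{equation}\label{eq:image}
f\in\iota(X)\iff\gamma_f\text{ has an initial point}.
\end{equation}
If all entrance paths have initial points, then $\iota(X)=\widehat X$, and pulling back the topology of $\widehat X$ under the Borel isomorphism $\iota$ gives a Polish topology on $X$ with Borel sets $\mathcal B(X)$ and jointly continuous action.

Suppose all $T_t$ are bijective. Then $T_1x=T_1y$ already implies $x=y$, so $\mathrm{IDI}=\Delta$. Let $\gamma$ be an entrance path and take $x$ with $T_1x=\gamma(1)$. For $0<s\le1$, $T_{1-s}T_sx=\gamma(1)=T_{1-s}\gamma(s)$, so $T_sx=\gamma(s)$. For $s>1$, $T_sx=T_{s-1}\gamma(1)=\gamma(s)$. So $x$ is an initial point of $\gamma$.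
\end{proof}

\begin{example}[The missing points of the Poisson semiflow]\label{ex:poisson}
In the semiflow of Section~\ref{sec:poisson}, an entrance path $\gamma$ is the same as a set $P\subset(0,\infty)$ with $(P-s)\cap(0,\infty)\in X$ for all $s>0$: given $P$, put $\gamma(s)=(P-s)\cap(0,\infty)$; given $\gamma$, put $P=\bigcup_{s>0}(\gamma(s)+s)$ and note that $\gamma(s+t)+s+t=(\gamma(s)+s)\cap(s+t,\infty)$. The path has an initial point exactly when $P\in X$, that is, when $P$ does not accumulate at $0$. So by \eqref{eq:image} the points of $\widehat X\setminus\iota(X)$ correspond to the sets $P$ of this kind that accumulate at $0$. Configurations like these are the limits that are missing from $X$ in Section~\ref{sec:main}.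
\end{example}

Missing initial points need not exclude an affirmative answer to Q3. The following example shows that the criterion of Theorem~\ref{thm:crit} is not necessary; its topology is constructed directly, without the space $\widehat X$.

\begin{proposition}\label{prop:tree}
There is a Borel semiflow with no IDIs for which Q3 has an affirmative answer but some entrance path has no initial point.
\end{proposition}

The idea is to take a ray that is open at its starting point $0$, so that the path along it has no initial point, and to restore surjectivity by attaching branches that join the ray ever closer to $0$ (Figure~\ref{fig:tree}).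

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\draw[thick,->] (0.07,0) -- (8,0);
\draw (0,0) circle (0.07);
\node[above] at (0,0.08) {$0$};
\node[above] at (6,0.05) {$1$};
\node[above] at (3,0.05) {$\frac12$};
\node[above] at (2,0.05) {$\frac13$};
\draw[->] (-2,-1.8) -- (0,-1.8);
\draw (0,-1.8) -- (5,-1.8) -- (6,0);
\draw[->] (-2,-1.3) -- (-0.3,-1.3);
\draw (-0.3,-1.3) -- (2.3,-1.3) -- (3,0);
\draw[->] (-2,-0.8) -- (-0.6,-0.8);
\draw (-0.6,-0.8) -- (1.5,-0.8) -- (2,0);
\node at (-1.2,-0.35) {$\vdots$};
\node[left] at (-2,-1.8) {$n=1$};
\node[left] at (-2,-1.3) {$n=2$};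
\node[left] at (-2,-0.8) {$n=3$};
\end{tikzpicture}
\caption{The space $Y$. The horizontal coordinate is $s$, and it grows at unit speed. The main ray (top) is open at $0$. The $n$-th branch comes from $-\infty$ and joins the main ray at $1/n$. The path $s\mapsto(s,0)$ along the main ray has no initial point: the point $0$ of the ray is missing, and the path started at the point with $s=0$ of the $n$-th branch stays off the ray until it reaches $1/n$.}
\label{fig:tree}
\end{figure}

\begin{proof}
Let
\[
Y=\{(s,0):s>0\}\cup\{(s,n):n\ge1,\ s<1/n\},
\]
with $T_t(s,0)=(s+t,0)$, and, for $n\ge1$, $T_t(s,n)=(s+t,n)$ if $s+t<1/n$ and $T_t(s,n)=(s+t,0)$ otherwise. This is a semiflow. Call $s$ the height of $(s,n)$; it grows at unit speed, so the semiflow is aperiodic.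

\emph{Surjectivity.} Let $t\ge0$. If $n\ge1$, then $(s,n)=T_t(s-t,n)$. If $s>t$, then $(s,0)=T_t(s-t,0)$. If $0<s\le t$, choose $n$ with $1/n<s$; then $s-t\le0<1/n$ and $(s,0)=T_t(s-t,n)$.

\emph{The metric.} For $y,y'\in Y$ of heights $s,s'$, let $h(y,y')$ be the least $h\ge\max(s,s')$ with $T_{h-s}y=T_{h-s'}y'$, the height at which they meet. It exists: for $y=(s,n)$, $y'=(s',n')$ it is $\max(s,s')$ if $n=n'$; if $n\ne n'$, it is the maximum of $s$, $s'$ and those of $1/n,1/n'$ that belong to a positive index. Put
\[
d(y,y')=2h(y,y')-s-s'.
\]
This is symmetric and nonnegative, and if it vanishes, then $h(y,y')=s=s'$ and $y=y'$. Once two points have met they stay together, so if $y''$ has height $s''$, then $h(y,y'')\le\max(h(y,y'),h(y',y''))$. The smaller of the two numbers on the right is at least $s'$, so $h(y,y'')+s'\le h(y,y')+h(y',y'')$, and this is the triangle inequality for $d$. So $d$ is a metric.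

\emph{$Y$ is Polish.} Two points one of which lies on the forward orbit of the other have distance equal to their height difference. So the main ray is isometric to $(0,\infty)$, and the $n$-th branch followed by $\{(s,0):s\ge1/n\}$ is isometric to $\mathbb R$, by the height. As a countable union of such sets $Y$ is separable. Any point of $Y$ off the $n$-th branch has distance at least $1/n-s$ from $(s,n)$, so for $0<r<1/n-s$ the closed $r$-ball around $(s,n)$ is the compact arc $\{(s',n):|s'-s|\le r\}$. For $(s,0)$, take $r\in(0,s)$ smaller than all $|s-1/n|$ with $1/n\ne s$; this is possible because the numbers $1/n$ accumulate only at $0$. The distance from $(s,0)$ to any point of the $n$-th branch exceeds $|s-1/n|$, so the closed $r$-ball around $(s,0)$ is the arc $\{(s',0):|s'-s|\le r\}$, together with $\{(s',n):1/n-r\le s'<1/n\}$ if $s=1/n$. It is a compact arc or tripod. So $Y$ is locally compact, separable and metrizable, hence Polish.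

\emph{Joint continuity.} The points $T_ty$ and $T_ty'$ have met by height $h(y,y')+t$, so $h(T_ty,T_ty')\le h(y,y')+t$ and therefore $d(T_ty,T_ty')\le d(y,y')$. Also $d(T_ty,T_{t'}y)=|t-t'|$. Hence $d(T_ty,T_{t'}y')\le d(y,y')+|t-t'|$.

\emph{An entrance path without initial point.} Let $\gamma(s)=(s,0)$ for $s>0$. This is an entrance path. An initial point would have height $0$, so it would be $(0,n)$ for some $n\ge1$, but $T_s(0,n)=(s,n)\ne(s,0)$ for $0<s<1/n$.

\emph{The measure.} Let $X$ be the disjoint union of $Y$ and the torus $\mathbb T^2=\mathbb R^2/\mathbb Z^2$ with the flow $T_t(a,b)=(a+t,b+\alpha t)$, $\alpha$ irrational, and let $\mu$ be Lebesgue measure on $\mathbb T^2$, so that $\mu(Y)=0$. The flow on $\mathbb T^2$ is continuous, bijective, measure-preserving and aperiodic, since $t\in\mathbb Z$ and $\alpha t\in\mathbb Z$ force $t=0$. So $X$, with the Borel sets of the disjoint union topology, is a Borel semiflow, this topology is Polish, and the action on it is jointly continuous. Hence Q3 has an affirmative answer, and there are no IDIs by the implication (2)$\Rightarrow$(1) of Theorem~\ref{thm:char}. The entrance path $\gamma$ still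 has no initial point, since such a point would lie in $Y$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Source}
\emph{Ambrose--Kakutani Representation Theorems For Borel Semiflows},
\url{https://www.pims.math.ca/files/mcclendon.pdf}.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}

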